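\title{A homogeneous, nowhere first-countable compactum of countable $\pi$-weight and weight below the continuum}

\begin{abstract}
Let $\kappa_B$ be the least number of nowhere dense sets needed to cover the real line. This cardinal is the least weight of a nowhere first-countable compact space of countable $\pi$-weight. We show that it is consistent with ZFC that $\kappa_B<\mathfrak c$ and some nowhere first-countable compact space of weight $\kappa_B$ and countable $\pi$-weight is homogeneous. The space is built in ZFC from a cardinal $\mu$ with $\omega_1\le\mu<\mathfrak p$ and a partition of the Cantor set into closed sets that is freely permuted by finite changes of coordinates; its weight is the size of the partition. A ccc forcing produces such a partition of size $\mathfrak p=\kappa_B<\mathfrak c$. We also show that a homogeneous compactum of countable $\pi$-weight and infinite character $\mu$ can exist only if $2^\mu=\mathfrak c$.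
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, and a \emph{compactum} is a compact space. A space is \emph{homogeneous} if for any two points $x,y$ some homeomorphism of the space onto itself maps $x$ to $y$. The \emph{character} $\chi(x,X)$ is the least size of a local base at $x$, and $\chi(X)$ is the supremum of the cardinals $\chi(x,X)$; in a homogeneous space all points have character $\chi(X)$. A space is \emph{nowhere first-countable} if no point has a countable local base. The \emph{weight} $w(X)$ is the least size of a base. A \emph{$\pi$-base} is a family of nonempty open sets such that every nonempty open set contains a member of the family, and the \emph{$\pi$-weight} is the least size of a $\pi$-base. We write $\mathfrak c=2^{\aleph_0}$, and $\kappa_B$ is the least cardinal $\kappa$ such that $\mathbb R$ can be covered by $\kappa$ nowhere dense sets.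

A base has to reach inside every open set around each of its points, while a $\pi$-base only has to reach inside it somewhere. So a countable $\pi$-base does not by definition give a countable local base at any point, and one may ask how large a compactum must be in order to have a countable $\pi$-base and no point of first countability. Two facts are known.
\begin{enumerate}
\item[(1)] The least weight of a nowhere first-countable compactum of countable $\pi$-weight is $\kappa_B$. In particular there is such a compactum of weight $\kappa_B$.
\item[(2)] Under Martin's Axiom every compactum of countable $\pi$-weight and weight less than $\mathfrak c$ is somewhere first-countable, so every homogeneous one is first-countable.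
\end{enumerate}
We use neither fact in the proofs. They lead to the following question, posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Is it consistent with ZFC that $\kappa_B<\mathfrak c$ and there is a homogeneous, nowhere first-countable compactum of weight $\kappa_B$ and countable $\pi$-weight?}
\medskip

The first candidates fail. For uncountable $\mu$ the Cantor cube $2^\mu$ is a topological group under coordinatewise addition mod $2$, hence homogeneous, and it has a base of $\mu$ clopen sets, each depending on finitely many coordinates. Let $\mathcal U$ be a family of fewer than $\mu$ nonempty open sets, and choose a basic set inside each member. These basic sets mention fewer than $\mu$ coordinates, and if $\xi$ is not mentioned, then no member of $\mathcal U$ lies inside $\{y:y(\xi)=0\}$ or inside $\{y:y(\xi)=1\}$. So $\mathcal U$ is not a local base at any point, which is what we want, and it is not a $\pi$-base either, which is what we do not want: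
\begin{equation}\label{eq:cube}
\text{in $2^\mu$ the weight, the $\pi$-weight and the character of every point equal $\mu$.}
\end{equation}
There is also a real obstruction. A space with a countable $\pi$-base has at most $\mathfrak c$ autohomeomorphisms, so if it is homogeneous it has at most $\mathfrak c$ points, whereas a nowhere first-countable compactum has at least $2^{\omega_1}$ points. One might guess from this that homogeneity is too much to ask at the minimal weight. The obstruction, however, only concerns cardinal arithmetic (Theorem~\ref{thm:C}), and the answer to the Problem is positive.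

\begin{theorem}\label{thm:main}
It is consistent with ZFC that $\kappa_B=\aleph_2<\aleph_3=\mathfrak c$ and there is a homogeneous, nowhere first-countable compactum of weight $\kappa_B$ and countable $\pi$-weight.
\end{theorem}

The proof splits into a topological construction in ZFC and a forcing construction, and the two communicate through one combinatorial object. Let $\Gamma\subset 2^\omega$ be the countable group of sequences with finitely many nonzero terms, acting on $2^\omega$ by coordinatewise addition mod $2$.

\begin{definition}\label{def:free}
A \emph{free family} is a family $\mathcal F$ of pairwise disjoint nonempty closed subsets of $2^\omega$ such that $\gamma+F\in\mathcal F$ for all $F\in\mathcal F$ and $\gamma\in\Gamma$, and $\gamma+F\ne F$ (hence $(\gamma+F)\cap F=\emptyset$) whenever $\gamma\ne0$. A \emph{free partition} is a free family that covers $2^\omega$.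
\end{definition}

A family $\mathcal E$ of infinite subsets of $\omega$ has the \emph{strong finite intersection property} (SFIP) if every finite subfamily has infinite intersection, and a \emph{pseudo-intersection} of $\mathcal E$ is a set $b\subseteq\omega$ with $b\setminus E$ finite for all $E\in\mathcal E$. The cardinal $\mathfrak p$ is the least size of an SFIP family with no infinite pseudo-intersection.

\begin{theorem}[ZFC]\label{thm:A}
Let $\omega_1\le\mu<\mathfrak p$ and let $\mathcal P$ be a free partition. Then there is a zero-dimensional homogeneous compactum $Z$ of countable $\pi$-weight and weight $|\mathcal P|$ in which every point has character $\mu$.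
\end{theorem}

The singletons form a free partition, so Theorem~\ref{thm:A} gives a space of weight $\mathfrak c$ as soon as $\mathfrak p>\omega_1$. On the other hand, every free partition has at least $\kappa_B$ members (Lemma~\ref{lem:nwd}). The second theorem reaches this lower bound below the continuum.

\begin{theorem}\label{thm:B}
Let $\kappa\ge\omega_2$ be regular and let $\theta>\kappa$ satisfy $\theta^{<\kappa}=\theta$. There is a ccc forcing extension in which $\mathfrak p=\kappa_B=\kappa<\theta=\mathfrak c$ and there is a free partition of size $\kappa$. Hence in this extension, for every $\mu$ with $\omega_1\le\mu<\kappa_B$, there is a homogeneous compactum of weight $\kappa_B$ and countable $\pi$-weight with character $\mu$ at every point.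
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:B}]
Start from a model of GCH. There
\begin{equation}\label{eq:gch}
\theta^{\omega_1}=\theta\quad\text{whenever } \mathrm{cf}(\theta)>\omega_1 ,
\end{equation}
because every function $\omega_1\to\theta$ maps into some ordinal $\beta<\theta$, and for $\lambda=|\beta|\cdot\omega_1<\theta$ there are at most $\lambda^{\omega_1}\le 2^{\lambda}=\lambda^+\le\theta$ functions $\omega_1\to\beta$. So $\kappa=\omega_2$ and $\theta=\omega_3$ satisfy the hypotheses of Theorem~\ref{thm:B}. Take $\mu=\omega_1$.
\end{proof}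

The values $\aleph_2$ and $\aleph_3$ are the smallest that the method allows: Theorem~\ref{thm:A} needs $\omega_1<\mathfrak p$, one always has $\mathfrak p\le\kappa_B$ (Lemma~\ref{lem:cov}), and the Problem asks for $\kappa_B<\mathfrak c$. Two complements, not needed for Theorem~\ref{thm:main}, show what any example requires.

\begin{theorem}[ZFC]\label{thm:C}
If $X$ is a homogeneous compactum of countable $\pi$-weight and $\chi(X)=\mu$ is infinite, then $2^\mu=\mathfrak c$. So a homogeneous compactum of countable $\pi$-weight that is not first-countable exists only if $2^{\omega_1}=\mathfrak c$.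
\end{theorem}

\begin{corollary}\label{cor:D}
Suppose that in Theorem~\ref{thm:B} also $\mathrm{cf}(\theta)=\kappa$ (for example GCH holds, $\kappa=\omega_2$ and $\theta=\aleph_{\omega_2}$). Then in the extension, for every cardinal $\mu$, there is a homogeneous nowhere first-countable compactum of countable $\pi$-weight, weight $\kappa_B$ and character $\mu$ if and only if $\omega_1\le\mu<\kappa_B$.
\end{corollary}

Section~\ref{sec:ext} contains the tool that produces homeomorphisms, Section~\ref{sec:A} constructs $Z$, Section~\ref{sec:B} forces a small free partition, and Section~\ref{sec:C} proves the two complements.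

\section{Background}\label{sec:prelim}

\subsection{Compact zero-dimensional spaces}
We use four classical theorems.
\begin{itemize}
\item A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism.
\item (Hewitt--Marczewski--Pondiczery) $2^\mu$ is separable for $\mu\le\mathfrak c$.
\item (Brouwer) Every nonempty compact metrizable zero-dimensional space without isolated points is homeomorphic to $2^\omega$.
\item (\v{C}ech--Posp\'{\i}\v{s}il) An infinite compact space all of whose points have character at least $\mu\ge\omega$ has at least $2^\mu$ points.
\end{itemize}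
A family of sets \emph{separates points} if for any two distinct points some member contains exactly one of them.

\begin{lemma}\label{lem:clopen}
Let $Z$ be a zero-dimensional compactum.
\begin{enumerate}
\item[(a)] If $L\subseteq Z$ is closed, every relatively clopen subset of $L$ has the form $B\cap L$ with $B$ clopen in $Z$.
\item[(b)] Let $\mathcal A$ be a family of clopen subsets of $Z$ that separates points. Then every clopen subset of $Z$ is a finite Boolean combination of members of $\mathcal A$, and a map $g:Y\to Z$ is continuous as soon as $g^{-1}(A)$ is clopen for every $A\in\mathcal A$.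
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A\subseteq L$ be relatively clopen. Every point of $A$ has a clopen neighborhood in $Z$ missing the closed set $L\setminus A$. Finitely many of them cover the compact set $A$; let $B$ be their union.

(b) The characteristic functions of the members of $\mathcal A$ define a continuous injection $Z\to 2^{\mathcal A}$, which is an embedding by compactness. So the members of $\mathcal A$ and their complements form a subbase of $Z$. This gives the statement on $g$, and a clopen set, being compact and open, is a finite union of finite intersections of subbasic sets.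
\end{proof}

\subsection{The cardinals $\mathfrak p$ and $\kappa_B$}
We have $\omega_1\le\mathfrak p\le\mathfrak c$. Indeed, if $\{E_n:n<\omega\}$ has the SFIP, choose $k_0<k_1<\cdots$ with $k_n\in E_0\cap\dots\cap E_n$ to get an infinite pseudo-intersection. A nonprincipal ultrafilter has the SFIP, and it has no infinite pseudo-intersection $b$, since it contains the complement of one of two disjoint infinite halves of $b$.

In a poset, $q\le p$ is read ``$q$ extends $p$''. A set $D$ is \emph{dense} if every element has an extension in $D$. A \emph{filter} is an upward closed set in which any two members have a common extension in the set. A poset is \emph{$\sigma$-centered} if it is a countable union of sets each of whose finite subsets has a common extension in the poset. Every countable poset is $\sigma$-centered. The cardinal $\mathfrak p$ enters through the following fragment of Martin's Axiom, which holds in ZFC.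

\begin{theorem}[Bell \cite{Bell}]\label{thm:bell}
If $\mu<\mathfrak p$, $Q$ is a $\sigma$-centered poset and $\mathcal D$ is a family of at most $\mu$ dense subsets of $Q$, then some filter on $Q$ meets all members of $\mathcal D$.
\end{theorem}

For $u\in2^{<\omega}$ let $|u|$ be its length and $[u]=\{x\in 2^\omega:u\subset x\}$. Recall that $M$ is nowhere dense if and only if every nonempty open set contains a nonempty open set disjoint from $M$.

\begin{lemma}\label{lem:cov}
\begin{enumerate}
\item[(a)] For infinite $\nu$, the line $\mathbb R$ is covered by $\nu$ nowhere dense sets if and only if $2^\omega$ is. So $\kappa_B$ is uncountable and is the least number of nowhere dense sets covering $2^\omega$.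
\item[(b)] $\mathfrak p\le\kappa_B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D$ be dense in a space $Y$. If $M$ is nowhere dense in $Y$ and $U\subseteq Y$ is open and nonempty, then a nonempty open $V\subseteq U$ misses $M$, and $V\cap D\neq\emptyset$; so $M\cap D$ is nowhere dense in $D$. If $M\subseteq D$ is nowhere dense in $D$, then $U\cap D$ contains a nonempty set $V\cap D$ missing $M$, with $V\subseteq U$ open, and $V\cap M=\emptyset$; so $M$ is nowhere dense in $Y$. Now $\mathbb R\setminus\mathbb Q$ and $2^\omega\setminus\Gamma$ are dense in $\mathbb R$ and $2^\omega$, both are homeomorphic to $\omega^\omega$, and the removed points are covered by countably many singletons, which are nowhere dense. Hence each of the two covering statements is equivalent to the one for $\omega^\omega$. By the Baire category theorem neither space is covered by countably many nowhere dense sets.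

(b) Let $\mathcal M$ be a family of fewer than $\mathfrak p$ nowhere dense subsets of $2^\omega$. Order the countable set $2^{<\omega}$ by reverse inclusion. The sets $\{u:[u]\cap M=\emptyset\}$ for $M\in\mathcal M$ and $\{u:|u|\ge n\}$ for $n<\omega$ are dense, and there are fewer than $\mathfrak p$ of them. The union of a filter meeting all of them is a point of $2^\omega\setminus\bigcup\mathcal M$.
\end{proof}

\subsection{Free families}
For $\gamma\in\Gamma$ and $u\in 2^{<\omega}$ let $\gamma+u$ be the string $(\gamma{\upharpoonright}|u|)+u$ of the same length as $u$. Then $\gamma+[u]=[\gamma+u]$, the map $u\mapsto\gamma+u$ preserves inclusion of strings, and $\gamma+\gamma=0$. If $|s|=|t|$, then $t=\gamma+s$ for the sequence $\gamma\in\Gamma$ obtained from $s+t$ by appending zeros.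

\begin{lemma}\label{lem:nwd}
Members of a free family are nowhere dense. Every free partition $\mathcal P$ satisfies $|\mathcal P|\ge\kappa_B\ge\mathfrak p$.
\end{lemma}

\begin{proof}
Suppose that $[u]\subseteq F$, and take $\gamma\ne0$ in $\Gamma$ that vanishes on the first $|u|$ coordinates. Then $\gamma+[u]=[u]$, so $(\gamma+F)\cap F\neq\emptyset$, which is impossible. A closed set containing no $[u]$ is nowhere dense. The inequalities follow from Lemma~\ref{lem:cov}.
\end{proof}

\begin{example}\label{ex:cosets}
Members of a free partition can be large. Split $\omega$ into infinitely many infinite blocks, and let $H$ be the closed subgroup of $2^\omega$ consisting of the sequences that are constant on each block. Then $H\cong2^\omega$ and $H\cap\Gamma=\{0\}$, so $\gamma+x+H=x+H$ only for $\gamma=0$, and the cosets of $H$ form a free partition. It still has $\mathfrak c$ members: the sequences that vanish at the least element of each block lie in pairwise different cosets.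
\end{example}

\section{Extending homeomorphisms across a null decomposition}\label{sec:ext}

To move a point $p$ to a point $q$ we shall find homeomorphic closed sets $L\ni p$ and $L'\ni q$ whose complements are cut into countably many clopen pieces, move $L$ onto $L'$, and let the pieces follow. A set $B$ \emph{splits} a set $C$ if $C$ meets both $B$ and its complement.

\begin{definition}\label{def:null}
Let $Z$ be a zero-dimensional compactum. A \emph{null decomposition} of $Z$ consists of a closed set $L\subseteq Z$ with empty interior, the \emph{core}, and a countable family $(C_j)_{j\in J}$ of pairwise disjoint nonempty clopen sets with union $Z\setminus L$, the \emph{pieces}, such that every clopen subset of $Z$ splits only finitely many pieces. A set is \emph{saturated} if it splits no piece.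
\end{definition}

If $Z$ is metrizable and $J$ is infinite, the last condition says that the diameters of the pieces tend to $0$: a clopen set has positive distance from its complement, and conversely all but finitely many pieces lie inside single cells of a given finite clopen partition of small mesh.

\begin{example}\label{ex:two}
Let $Z=2^\omega$, let $L$ consist of the two constant sequences $\bar0$ and $\bar1$, and let the pieces be the sets $[t]$ for $t=0^n1$ and $t=1^n0$, $n\ge1$. Let $h$ be a permutation of these strings, and define a bijection $g$ of $Z$ by $g(t^\frown z)=h(t)^\frown z$, $g(\bar0)=\bar0$, $g(\bar1)=\bar1$. The map $g$ is continuous on each piece. The pieces $[0^n1]$ shrink to $\bar0$. Their images are distinct pieces, so their lengths tend to infinity, and a long piece is close to $\bar0$ or to $\bar1$ according to its first bit. Hence $g$ is continuous at $\bar0$ if and only if $h(0^n1)$ begins with $0$ for all but finitely many $n$, and the same holds at $\bar 1$ with the bits exchanged. So $g$ is a homeomorphism exactly when $h$ preserves the first bit of all but finitely many strings.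
\end{example}

In the example the core is $2^1$, each piece carries one bit that tells near which part of the core it lies, and $h$ must respect this bit up to finitely many errors. When the core is $2^\mu$, each piece carries $\mu$ bits, and one bijection must respect all of them, with a finite set of errors that may depend on the bit.

\begin{lemma}[Matching Lemma]\label{lem:match}
Let $\omega\le\mu<\mathfrak p$, let $J,J'$ be countable sets, and let $\varphi:J\to2^\mu$ and $\varphi':J'\to2^\mu$ be such that for every finite $a\subset\mu$ and every $\varepsilon\in2^a$ the sets $\{j\in J:\varphi(j){\upharpoonright}a=\varepsilon\}$ and $\{j'\in J':\varphi'(j'){\upharpoonright}a=\varepsilon\}$ are infinite. Then there is a bijection $h:J\to J'$ such that for each $\xi<\mu$ we have $\varphi(j)(\xi)=\varphi'(h(j))(\xi)$ for all but finitely many $j\in J$.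
\end{lemma}

For $\mu=\omega$ a back-and-forth recursion suffices. Enumerate $J=\{j_n:n<\omega\}$ and $J'=\{j'_n:n<\omega\}$. At step $n$, if $j_n$ is not yet matched, match it with an unused $j'$ such that $\varphi'(j'){\upharpoonright}n=\varphi(j_n){\upharpoonright}n$; then do the same for $j'_n$ in the other direction. A pair created at a step $n>\xi$ agrees at coordinate $\xi$, so there are at most $2(\xi+1)$ errors at $\xi$. For uncountable $\mu$ the coordinates cannot be listed in $\omega$ steps. We therefore collect all finite stages of all such recursions into a poset, a stage being a finite matching together with a finite set of coordinates to be respected from then on, and let Bell's theorem choose a coherent set of stages.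

\begin{proof}
Let $Q$ consist of the pairs $(s,a)$ where $s$ is a finite partial injection from $J$ to $J'$ and $a\subset\mu$ is finite. Put $(s',a')\le(s,a)$ if $s'\supseteq s$, $a'\supseteq a$ and $\varphi(j){\upharpoonright}a=\varphi'(s'(j)){\upharpoonright}a$ for all $j\in\mathrm{dom}(s')\setminus\mathrm{dom}(s)$. The relation is transitive: if $(s'',a'')\le(s',a')\le(s,a)$ and $j\in\mathrm{dom}(s'')\setminus\mathrm{dom}(s)$, then either $j\in\mathrm{dom}(s')$, and $\varphi(j)$ agrees with $\varphi'(s''(j))=\varphi'(s'(j))$ on $a$, or $j\notin\mathrm{dom}(s')$, and they agree on $a'\supseteq a$.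

Conditions $(s,a_1),\dots,(s,a_k)$ with the same $s$ have the common extension $(s,a_1\cup\dots\cup a_k)$, and there are countably many $s$. So $Q$ is $\sigma$-centered.

For $j\in J$ the set $\{(s,a):j\in\mathrm{dom}(s)\}$ is dense: if $j\notin\mathrm{dom}(s)$, infinitely many $j'$ satisfy $\varphi'(j'){\upharpoonright}a=\varphi(j){\upharpoonright}a$, one of them is outside $\mathrm{ran}(s)$, and $(s\cup\{(j,j')\},a)\le(s,a)$. The same argument with the hypothesis on $\varphi$ shows that $\{(s,a):j'\in\mathrm{ran}(s)\}$ is dense for $j'\in J'$. For $\xi<\mu$ the set $\{(s,a):\xi\in a\}$ is dense because $(s,a\cup\{\xi\})\le(s,a)$. By Theorem~\ref{thm:bell} a filter $G$ meets these $\mu$ dense sets, and $h=\bigcup\{s:(s,a)\in G\}$ is a bijection $J\to J'$.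

Fix $\xi<\mu$ and $(s,a)\in G$ with $\xi\in a$. Let $j\in J\setminus\mathrm{dom}(s)$. Take $(s',a')\in G$ with $j\in\mathrm{dom}(s')$ and a common extension $(s'',a'')\in G$ of $(s,a)$ and $(s',a')$. Then $j\in\mathrm{dom}(s'')\setminus\mathrm{dom}(s)$, so $\varphi(j)(\xi)=\varphi'(s''(j))(\xi)=\varphi'(h(j))(\xi)$. All errors at $\xi$ lie in the finite set $\mathrm{dom}(s)$.
\end{proof}

\begin{remark}\label{rem:fail}
Some bound on $\mu$ is necessary. For $\mu\le\mathfrak c$ let $\varphi:\omega\to2^\mu$ list a countable dense set with each point repeated infinitely often. For every $c\in2^\mu$ the maps $\varphi$ and $\varphi+c$ satisfy the hypothesis. One bijection $h$ cannot serve two different constants $c,c'$: at a coordinate $\xi$ where they differ, $\varphi(j)(\xi)+\varphi(h(j))(\xi)$ would equal both $c(\xi)$ and $c'(\xi)$ for almost all $j$. As $\omega$ has only $\mathfrak c$ permutations, the conclusion fails for some pair whenever $2^\mu>\mathfrak c$, for instance when $\mu=\mathfrak c$.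
\end{remark}

\begin{proposition}\label{prop:ext}
Let $\omega\le\mu<\mathfrak p$, let $Z$ be a zero-dimensional compactum, and let $(L,(C_j)_{j\in J})$ and $(L',(C'_{j'})_{j'\in J'})$ be null decompositions of $Z$. Suppose that $L'\cong2^\mu$ and $C_j\cong C'_{j'}$ for all $j\in J$, $j'\in J'$. Then every homeomorphism $\psi:L\to L'$ extends to a homeomorphism of $Z$ onto itself.
\end{proposition}

\begin{proof}
Fix a homeomorphism $\eta':L'\to2^\mu$ and put $\eta=\eta'\circ\psi:L\to2^\mu$.

\emph{Labeling the pieces.} For $\xi<\mu$ the set $\{r\in L:\eta(r)(\xi)=1\}$ is clopen in $L$, so by Lemma~\ref{lem:clopen}(a) it is the trace of a clopen subset of $Z$. Removing the finitely many pieces that this clopen set splits, we get a saturated clopen set $B_\xi$ with the same trace on $L$. This is the only use of the splitting condition in Definition~\ref{def:null}. Define $\varphi:J\to2^\mu$ by $\varphi(j)(\xi)=1$ if $C_j\subseteq B_\xi$ and $\varphi(j)(\xi)=0$ if $C_j\cap B_\xi=\emptyset$. Define $B'_\xi$ and $\varphi':J'\to2^\mu$ in the same way from $\eta'$ and the second decomposition.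

\emph{Every finite pattern occurs infinitely often.} Let $a\subset\mu$ be finite and $\varepsilon\in2^a$. Let $B$ be the intersection of the sets $B_\xi$ with $\varepsilon(\xi)=1$ and the sets $Z\setminus B_\xi$ with $\varepsilon(\xi)=0$. Then $B$ is clopen, $B\cap L=\{r\in L:\eta(r){\upharpoonright}a=\varepsilon\}$ is nonempty because $\eta$ is onto, and $B\setminus L$ is the union of the pieces $C_j$ with $\varphi(j){\upharpoonright}a=\varepsilon$. If there were only finitely many such pieces, removing them from $B$ would show that $B\cap L$ is open in $Z$, although $L$ has empty interior. The argument applies verbatim to $\varphi'$.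

\emph{The extension.} Let $h:J\to J'$ be given by Lemma~\ref{lem:match}, and fix homeomorphisms $g_j:C_j\to C'_{h(j)}$. Let $g$ be $\psi$ on $L$ and $g_j$ on $C_j$. Then $g$ is a bijection of $Z$ extending $\psi$, and it remains to prove that $g$ is continuous.

Let $\mathcal A$ consist of the sets $B'_\xi$ ($\xi<\mu$) and of all clopen subsets of the pieces $C'_{j'}$. This family separates the points of $Z$: two points of $L'$ are separated by some $B'_\xi$ since $\eta'$ is injective, a point of $C'_{j'}$ is separated from points outside $C'_{j'}$ by $C'_{j'}$ itself, and two points of $C'_{j'}$ are separated by a clopen subset of $C'_{j'}$. By Lemma~\ref{lem:clopen}(b) it suffices to show that $g^{-1}(A)$ is clopen for $A\in\mathcal A$. If $A\subseteq C'_{h(j)}$ is clopen, then $g^{-1}(A)=g_j^{-1}(A)$ is clopen in the clopen set $C_j$. Let $A=B'_\xi$. For $r\in L$ we have $g(r)\in B'_\xi$ if and only if $\eta'(\psi(r))(\xi)=1$, that is, if and only if $r\in B_\xi$. A piece $C_j$ is contained in or disjoint from $g^{-1}(B'_\xi)$ according to whether $\varphi'(h(j))(\xi)$ is $1$ or $0$, and it is contained in or disjoint from $B_\xi$ according to whether $\varphi(j)(\xi)$ is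 $1$ or $0$. So the symmetric difference of $g^{-1}(B'_\xi)$ and $B_\xi$ is the union of the finitely many pieces $C_j$ with $\varphi(j)(\xi)\ne\varphi'(h(j))(\xi)$. This is a clopen set, and hence so is $g^{-1}(B'_\xi)$.
\end{proof}

\section{Blowing up a free partition: proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{One point}
A countable $\pi$-base and uncountable character can coexist because $2^\mu$ is separable. The simplest instance replaces one point of the Cantor set by a copy of $2^\mu$.

\begin{example}\label{ex:point}
Let $\omega_1\le\mu\le\mathfrak c$ and let $(d_n)_{n<\omega}$ list a countable dense subset of $2^\mu$ with each point repeated infinitely often. The sets $[0^n1]$ partition $2^\omega\setminus\{\bar0\}$. Let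
\[
Y=\bigl(\{\bar0\}\times2^\mu\bigr)\cup\bigcup_{n<\omega}\bigl([0^n1]\times\{d_n\}\bigr)\subseteq2^\omega\times2^\mu .
\]
The set $Y$ is closed, and each $[0^n1]\times\{d_n\}$ is a clopen copy of the Cantor set in $Y$. A basic neighborhood $([0^k]\times W)\cap Y$ of a point over $\bar0$ contains $[0^n1]\times\{d_n\}$ for any $n\ge k$ with $d_n\in W$. So the basic clopen subsets of these Cantor sets form a countable $\pi$-base of $Y$, while the points over $\bar0$ have character $\mu$ by \eqref{eq:cube}. All other points of $Y$ have countable character.
\end{example}

To destroy first countability everywhere we must blow up every point, and each blow-up needs its own factor $2^\mu$. Doing this point by point gives weight $\mathfrak c$. A whole closed nowhere dense set $F$ can be blown up with a single factor, replacing $F$ by $F\times2^\mu$, so the weight will be the number of closed sets used. For homogeneity, the blow-ups must be made so that the parts of the space above $[s]$ and above $[t]$ look alike. This is why the partition is required to be $\Gamma$-invariant and free.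

Fix $\mu$ and $\mathcal P$ as in Theorem~\ref{thm:A}, and fix a countable dense set $D\subseteq2^\mu$, which exists because $\mu<\mathfrak p\le\mathfrak c$.

\subsection{The labeling of the complement of $F$}
For $F\in\mathcal P$ let $S_F$ be the set of minimal strings $t\in2^{<\omega}$ with $[t]\cap F=\emptyset$. (For $F=\{\bar0\}$ these are the strings $0^n1$.)

\begin{lemma}\label{lem:SF}
Let $F\in\mathcal P$.
\begin{enumerate}
\item[(a)] The sets $[t]$, $t\in S_F$, partition $2^\omega\setminus F$. If $t\in S_F$ and $n<|t|$, then $[t{\upharpoonright}n]\cap F\ne\emptyset$.
\item[(b)] $S_{\gamma+F}=\{\gamma+t:t\in S_F\}$ for $\gamma\in\Gamma$.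
\item[(c)] If $[u]\cap F\neq\emptyset$, then $\{t\in S_F:t\supseteq u\}$ is infinite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A point outside the closed set $F$ has a shortest initial segment $t$ with $[t]\cap F=\emptyset$, and two distinct minimal strings are incomparable. The second statement is minimality. (b) holds because $[\gamma+t]\cap(\gamma+F)=\gamma+([t]\cap F)$ and $t\mapsto\gamma+t$ preserves inclusion. (c) If $t\in S_F$ and $[t]$ meets $[u]$, then $t$ and $u$ are comparable, and $t\subseteq u$ is impossible since $[u]$ meets $F$. So $[u]\setminus F$ is the union of the sets $[t]$ with $t\in S_F$, $t\supseteq u$. If these were finitely many, $[u]\setminus F$ would be closed. It is dense in $[u]$ by Lemma~\ref{lem:nwd}, so it would equal $[u]$, contradicting $[u]\cap F\neq\emptyset$.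
\end{proof}

\begin{lemma}\label{lem:label}
There are maps $e_F:S_F\to D$, $F\in\mathcal P$, such that
\begin{enumerate}
\item[(a)] whenever $[u]\cap F\ne\emptyset$ and $d\in D$, there is $t\in S_F$ with $t\supseteq u$ and $e_F(t)=d$;
\item[(b)] $e_{\gamma+F}(\gamma+t)=e_F(t)$ for all $F\in\mathcal P$, $t\in S_F$ and $\gamma\in\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose one member $F_0$ from each $\Gamma$-orbit of $\mathcal P$. List the pairs $(u,d)$ with $[u]\cap F_0\neq\emptyset$ and $d\in D$ as $(u_n,d_n)_{n<\omega}$. By Lemma~\ref{lem:SF}(c) we can choose recursively distinct $t_n\in S_{F_0}$ with $t_n\supseteq u_n$. Put $e_{F_0}(t_n)=d_n$ and define $e_{F_0}$ arbitrarily on the rest of $S_{F_0}$. Then (a) holds for $F_0$.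

Every $F$ in the orbit of $F_0$ is $\delta+F_0$ for exactly one $\delta\in\Gamma$: if $\delta+F_0=\delta'+F_0$, then $(\delta+\delta')+F_0=F_0$, so $\delta=\delta'$ by freeness. Hence we may define $e_{\delta+F_0}(\delta+t)=e_{F_0}(t)$ for $t\in S_{F_0}$. For (a), if $[u]$ meets $\delta+F_0$, then $[\delta+u]$ meets $F_0$; take $t\in S_{F_0}$ with $t\supseteq\delta+u$ and $e_{F_0}(t)=d$; then $\delta+t\supseteq u$ and $e_{\delta+F_0}(\delta+t)=d$. For (b), both $e_{\gamma+\delta+F_0}(\gamma+\delta+t)$ and $e_{\delta+F_0}(\delta+t)$ equal $e_{F_0}(t)$.
\end{proof}

Without freeness, a nonzero $\gamma$ fixing $F_0$ would impose $e_{F_0}(\gamma+t)=e_{F_0}(t)$, and the free choice of $e_{F_0}$ would be lost. Define $f_F:2^\omega\setminus F\to2^\mu$ by $f_F(x)=e_F(t)$, where $t$ is the unique element of $S_F$ with $t\subset x$. Then $f_F$ is constant on each $[t]$, $t\in S_F$, and Lemma~\ref{lem:label}(b) gives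
\begin{equation}\label{eq:equiv}
f_{\gamma+F}(\gamma+x)=f_F(x)\qquad(F\in\mathcal P,\ \gamma\in\Gamma,\ x\notin F).
\end{equation}

\subsection{The spaces $X$ and $Z$}
Let
\[
X=\bigl\{(x,y)\in2^\omega\times(2^\mu)^{\mathcal P}:\ y_F=f_F(x)\text{ whenever }F\in\mathcal P\text{ and }x\notin F\bigr\},
\]
let $\pi:X\to2^\omega$ be the first projection, and put $X_t=\pi^{-1}([t])$ and $K_F=\pi^{-1}(F)$.

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] $X$ is a zero-dimensional compactum, $\pi$ is onto, and $(x,y)\mapsto(x,y_F)$ is a homeomorphism $K_F\to F\times2^\mu$.
\item[(b)] Let $(x,y)\in K_F$. The sets $N(u,W)=\{(x',y')\in X:x'\in[u],\ y'_F\in W\}$, where $u\subset x$ and $W$ is a basic clopen neighborhood of $y_F$ in $2^\mu$, form a local base at $(x,y)$.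
\item[(c)] $\{X_t:t\in2^{<\omega}\}$ is a $\pi$-base of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $(x,y)\notin X$, say $x\notin F$ and $y_F\neq f_F(x)$. Let $t\in S_F$ with $t\subset x$. The open set $\{(x',y'):x'\in[t],\ y'_F\ne e_F(t)\}$ contains $(x,y)$ and misses $X$. So $X$ is closed in a product of two-point spaces. Each $x\in2^\omega$ lies in exactly one $F\in\mathcal P$. In the fiber over $x$ the coordinates $y_{F'}$ with $F'\ne F$ are determined and $y_F$ is arbitrary. Hence $\pi$ is onto, and the map in (a) is a continuous bijection from the compact set $K_F$.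

(b) A basic neighborhood of $(x,y)$ has the form $\{(x',y')\in X:x'\in[u_0],\ y'_F\in W,\ y'_{F_i}\in W_i\ (i<k)\}$ with $F_i\ne F$. Since $x\notin F_i$, there is $s_i\in S_{F_i}$ with $s_i\subset x$. Let $u\subset x$ extend $u_0$ and all $s_i$. For $(x',y')\in X_u$ we have $y'_{F_i}=e_{F_i}(s_i)=y_{F_i}\in W_i$, so $N(u,W)$ is contained in the given neighborhood.

(c) The sets $X_t$ are open, and nonempty by (a). By (b) it suffices to find one inside $N(u,W)$. Pick $d\in D\cap W$. As $x\in[u]\cap F$, Lemma~\ref{lem:label}(a) gives $t\in S_F$ with $t\supseteq u$ and $e_F(t)=d$. Every $(x',y')\in X_t$ has $x'\in[u]$ and $y'_F=e_F(t)\in W$.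
\end{proof}

Part (b) is where the disjointness of the members of $\mathcal P$ pays off: although $X$ lives in a product with $|\mathcal P|$ factors, near a given point only one factor matters.

The complement of $K_F$ in $X$ is the disjoint union of the sets $X_t$, $t\in S_F$, which are the natural pieces for Proposition~\ref{prop:ext}. The group $\Gamma$ preserves lengths of strings, so it only identifies $X_s$ with $X_t$ when $|s|=|t|$. A shorter string gives a finite sum of copies of the space over a longer string, and a factor $2^\omega$ absorbs such finite multiplicities. We therefore put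
\[
Z=X\times2^\omega,\qquad L_F=K_F\times2^\omega\quad(F\in\mathcal P),
\]
and write points of $Z$ as $(x,y,z)$. The sets $L_F$ partition $Z$.

\begin{lemma}\label{lem:pieces}
$X_s\times[v]\cong X_t\times[w]$ for all $s,t,v,w\in2^{<\omega}$.
\end{lemma}

\begin{proof}
For $\gamma\in\Gamma$ consider the map $(x,y)\mapsto(\gamma+x,y')$, where $y'_{\gamma+F}=y_F$ for $F\in\mathcal P$. It is defined because $F\mapsto\gamma+F$ permutes $\mathcal P$, and it is continuous. It maps $X$ into $X$: if $\gamma+x\notin\gamma+F$, then $x\notin F$ and $y'_{\gamma+F}=y_F=f_F(x)=f_{\gamma+F}(\gamma+x)$ by \eqref{eq:equiv}. It is its own inverse since $\gamma+\gamma=0$, and it maps $X_s$ onto $X_{\gamma+s}$. So $X_s\cong X_t$ if $|s|=|t|$.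

If $|t|=|s|+k$, then $X_s$ is the disjoint union of the $2^k$ clopen sets $X_{t'}$ with $t'\supseteq s$ and $|t'|=|t|$, each homeomorphic to $X_t$. So $X_s\cong X_t\times2^k$ with $2^k$ discrete, and $X_s\times2^\omega\cong X_t\times(2^k\times2^\omega)\cong X_t\times2^\omega$. Finally $[v]\cong2^\omega\cong[w]$.
\end{proof}

\begin{lemma}\label{lem:Z}
$Z$ is a zero-dimensional compactum with the countable $\pi$-base $\{X_t\times[w]:t,w\in2^{<\omega}\}$. Each $L_F$ is homeomorphic to $2^\mu$. Every point of $Z$ has character $\mu$, and $w(Z)=|\mathcal P|$.
\end{lemma}

\begin{proof}
The first sentence follows from Lemma~\ref{lem:X}(a),(c). The space $F\times2^\omega$ is nonempty, compact, metrizable, zero-dimensional and has no isolated points, so it is homeomorphic to $2^\omega$ by Brouwer's theorem, whatever the shape of $F$. Hence $L_F\cong F\times2^\mu\times2^\omega\cong2^\omega\times2^\mu\cong2^\mu$.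

By Lemma~\ref{lem:X}(b) every point of $Z$ has a local base of size at most $\omega\cdot\mu\cdot\omega=\mu$. A local base in $Z$ traces to a local base in $L_F$, where all points have character $\mu$ by \eqref{eq:cube}. So all characters equal $\mu$.

By Lemma~\ref{lem:nwd}, $|\mathcal P|\ge\mathfrak p>\mu$. Since $Z$ embeds in a product of $\omega+\mu\cdot|\mathcal P|=|\mathcal P|$ two-point spaces, $w(Z)\le|\mathcal P|$. For the converse, consider the clopen sets $U_F=\{(x,y,z)\in Z:y_F(0)=1\}$. Fix $F$, a point $x\in F$ and $z\in 2^\omega$. The set $U_F$ splits $\pi^{-1}(x)\times\{z\}$, because $y_F$ is arbitrary there, and $U_{F'}$ does not for $F'\neq F$, because $y_{F'}=f_{F'}(x)$ there. So the sets $U_F$ are pairwise distinct. Each of them is compact and open, hence a finite union of members of a fixed base of size $w(Z)$. As $\mathcal P$ is infinite, $|\mathcal P|\le w(Z)$.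
\end{proof}

\subsection{Null decompositions of $Z$}
The sets $X_t\times2^\omega$, $t\in S_F$, partition $Z\setminus L_F$, but the clopen set $X\times[0]$ splits all of them. We cut them in the last coordinate, more finely as $t$ gets longer. Let
\[
J_F=\{(t,v):t\in S_F,\ v\in2^{|t|}\},\qquad C_{(t,v)}=X_t\times[v].
\]

\begin{lemma}\label{lem:null}
For every $F\in\mathcal P$, the pair $(L_F,(C_j)_{j\in J_F})$ is a null decomposition of $Z$.
\end{lemma}

\begin{proof}
The sets $C_j$ are countably many nonempty clopen sets, and by Lemma~\ref{lem:SF}(a) they partition $Z\setminus L_F$. If $L_F$ had nonempty interior, it would contain some $X_t\times[w]$, and then $[t]=\pi(X_t)\subseteq F$, contrary to Lemma~\ref{lem:nwd}.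

The subsets of $Z$ that split only finitely many pieces are closed under complements and finite unions. By Lemma~\ref{lem:clopen}(b) it therefore suffices to treat the following clopen sets, which separate the points of $Z$. Note that for each $n$ only finitely many $(t,v)\in J_F$ have $|t|\le n$.
\begin{itemize}
\item $\{(x,y,z):x\in[u]\}$. If $|t|\ge|u|$, then $[t]\subseteq[u]$ or $[t]\cap[u]=\emptyset$, so $C_{(t,v)}$ is not split.
\item $\{(x,y,z):z\in[w]\}$. If $|t|\ge|w|$, then $|v|\ge|w|$, so $[v]\subseteq[w]$ or $[v]\cap[w]=\emptyset$.
\item $\{(x,y,z):y_F(\xi)=1\}$. On $X_t$ with $t\in S_F$ the coordinate $y_F$ has the constant value $e_F(t)$, so no piece is split.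
\item $\{(x,y,z):y_{F'}(\xi)=1\}$ with $F'\ne F$. Since $F\cap F'=\emptyset$, the compact set $F$ is covered by finitely many sets $[s]$ with $s\in S_{F'}$; let $n$ bound the lengths of these $s$. Let $t\in S_F$ with $|t|>n$. By Lemma~\ref{lem:SF}(a), $[t{\upharpoonright}n]$ contains a point of $F$, which lies in one of these $[s]$, and $|s|\le n$ gives $s\subseteq t{\upharpoonright}n$. So $[t]\subseteq[s]$, and $y_{F'}$ has the constant value $e_{F'}(s)$ on $X_t$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:Z} only homogeneity remains. Let $p,q\in Z$, say $p\in L_F$ and $q\in L_{F'}$, where $F=F'$ is allowed. Both sets are homeomorphic to the homogeneous space $2^\mu$, so there is a homeomorphism $\psi:L_F\to L_{F'}$ with $\psi(p)=q$. By Lemma~\ref{lem:null}, $L_F$ and $L_{F'}$ are cores of null decompositions, and by Lemma~\ref{lem:pieces} all their pieces are homeomorphic. Proposition~\ref{prop:ext} extends $\psi$ to an autohomeomorphism of $Z$.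
\end{proof}

The full strength of $\mu<\mathfrak p$ is used in the Matching Lemma; elsewhere only its consequences $\mu\le\mathfrak c$ (for the set $D$) and $\mu\le|\mathcal P|$ (for the weight) are needed. The hypothesis $\mu\ge\omega_1$ is what makes $Z$ nowhere first-countable.

\section{Forcing a small free partition: proof of Theorem~\ref{thm:B}}\label{sec:B}

No countable free family covers $2^\omega$, but a countable free family in a forcing extension can cover all the \emph{old} points. We repeat this $\kappa$ times: at stage $\alpha$ we keep the closed sets built so far and add countably many new ones that cover the points of the current model not yet covered. Every point of the final model appears at some stage, so the result is a free partition of size at most $\kappa$. Along the way we raise $\mathfrak p$ to $\kappa$, and at the first stage we raise $\mathfrak c$ to $\theta$.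

We use the following standard facts on forcing. A poset is \emph{ccc} if all its antichains (sets of pairwise incompatible elements) are countable; $\sigma$-centered posets are ccc.
\begin{enumerate}
\item[(F1)] Forcing with a ccc poset preserves cardinals and cofinalities, and a finite support iteration of ccc posets is ccc.
\item[(F2)] If $D$ is dense in a ccc poset $\mathbb P$ and $G$ is generic, every subset of an ordinal $\nu$ in $V[G]$ has the form $\{\zeta<\nu:A_\zeta\cap G\ne\emptyset\}$ for a sequence $(A_\zeta)_{\zeta<\nu}$ in $V$ of countable antichains contained in $D$ (a \emph{nice name}).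
\item[(F3)] The projection of a generic filter on a product, or finite support product, of posets with largest elements to one factor is generic for that factor over the ground model.
\item[(F4)] If the existence of an object with some property is forced, then there is a name that is forced to denote such an object.
\end{enumerate}

\subsection{Closed sets in larger models}
A closed set acquires new points in an extension, so we must say what it means to keep it. For a closed $F\subseteq2^\omega$ let $T_F=\{x{\upharpoonright}n:x\in F,\ n<\omega\}$. If $W\subseteq W'$ are transitive models of ZFC and $F\in W$ is closed in $W$, let $F^{W'}$ be the set of all $x\in2^\omega\cap W'$ whose initial segments all lie in $T_F$. It is closed in $W'$. The group $\Gamma$ is the same in both models.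

\begin{lemma}\label{lem:abs}
Let $F,F'\in W$ be closed in $W$ and $\gamma\in\Gamma$. Then
\begin{enumerate}
\item[(a)] $F^{W'}\cap W=F$ and $T_{F^{W'}}=T_F$;
\item[(b)] $(\gamma+F)^{W'}=\gamma+F^{W'}$;
\item[(c)] $F\cap F'=\emptyset$ if and only if $F^{W'}\cap (F')^{W'}=\emptyset$.
\end{enumerate}
Consequently, if $\mathcal F\in W$ is a free family in $W$, then $\{F^{W'}:F\in\mathcal F\}$ is a free family in $W'$, and it covers the same points of $W$ as $\mathcal F$.
\end{lemma}

\begin{proof}
(a) A point of $W$ with all initial segments in $T_F$ is a limit of points of $F$, hence in $F$; the inclusion $F\subseteq F^{W'}$ holds by definition and gives $T_F\subseteq T_{F^{W'}}$; the reverse inclusion of trees is the definition of $F^{W'}$. (b) holds because $T_{\gamma+F}=\{\gamma+t:t\in T_F\}$. (c) By K\"onig's lemma, in either model two closed sets are disjoint if and only if for some $n$ their trees have no common string of length $n$, and by (a) the trees are the same in both models. The last statement follows, since by (a) the map $F\mapsto F^{W'}$ is injective and preserves nonemptiness.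
\end{proof}

By (a), reinterpreting in two steps gives the same set as reinterpreting in one. From now on we write $F$ for $F^{W'}$.

\subsection{Covering the old points}
Work in a model $W$. Let $\mathcal F$ be a free family (possibly empty) and let $A=2^\omega\setminus\bigcup\mathcal F$, a $\Gamma$-invariant set. We want closed sets $H_i$, $i<\omega$, whose translates $\gamma+H_i$ are pairwise disjoint, miss $\bigcup\mathcal F$, and cover $A$. If $a\in H_i$ and $\gamma+a\in H_j$ with $\gamma\ne0$, then $\gamma+H_i$ meets $H_j$. So $\bigcup_iH_i$ may contain at most one point of each orbit, and we decide in advance which one: let $A_0\subseteq A$ contain exactly one point of each $\Gamma$-orbit in $A$. A condition gives finitely many of the sets $H_i$ an outer bound at a finite level $m$, and it promises finitely many points of $A_0$ a place.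

Let $\mathbb K=\mathbb K(\mathcal F,A_0)$ consist of the tuples $r=(m,N,(T_i)_{i<N},s)$ where $m,N<\omega$, $T_i\subseteq2^m$, and $s$ is a finite partial function from $A_0$ to $N$ with $a{\upharpoonright}m\in T_{s(a)}$ for all $a\in\mathrm{dom}(s)$. Components of $r'$, $r''$ carry the corresponding primes. Put $r'\le r$ if $m'\ge m$, $N'\ge N$, $s'\supseteq s$, and $t{\upharpoonright}m\in T_i$ for all $i<N$ and $t\in T'_i$. The order is transitive, since for $r''\le r'\le r$, $i<N$ and $t\in T''_i$ we get $t{\upharpoonright}m'\in T'_i$ and then $t{\upharpoonright}m\in T_i$. The tuple $(0,0,\emptyset,\emptyset)$ is the largest element. For $G$ generic over $W$, define in $W[G]$ the closed sets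
\[
H_i=\{x\in2^\omega:\ x{\upharpoonright}m\in T_i\text{ for every }(m,N,(T_k)_{k<N},s)\in G\text{ with }i<N\}
\]
and the family $\mathcal G=\{\gamma+H_i:\gamma\in\Gamma,\ i<\omega,\ H_i\neq\emptyset\}$.

\begin{lemma}\label{lem:step}
In $W$, the poset $\mathbb K$ is $\sigma$-centered and has size at most $\mathfrak c$. In $W[G]$, the family $\mathcal G$ is countable, and $\mathcal F\cup\mathcal G$ is a free family that covers $2^\omega\cap W$.
\end{lemma}

\begin{proof}
The size bound holds because $|A_0|\le\mathfrak c$. Two conditions with the same $m,N,(T_i)$ are incompatible if they send one point to different indices, so these data alone do not define centered sets; we add a finite code for $s$. For each $r$ choose $\ell<\omega$ such that the strings $a{\upharpoonright}\ell$, $a\in\mathrm{dom}(s)$, are distinct, and let $\bar s$ be the partial function from $2^\ell$ to $N$ with $\bar s(a{\upharpoonright}\ell)=s(a)$ for $a\in\mathrm{dom}(s)$. The label $(m,N,(T_i)_{i<N},\ell,\bar s)$ takes countably many values. If $r_1,\dots,r_k$ have the same label, then each $s_n$ satisfies $s_n(a)=\bar s(a{\upharpoonright}\ell)$ on its domain, so $s_1\cup\dots\cup s_k$ is a function,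 and $(m,N,(T_i)_{i<N},s_1\cup\dots\cup s_k)$ is a common extension.

Three ways of extending a condition $r$ will be used.
\begin{itemize}
\item \emph{Pruning at $m'\ge m$}: replace $m$ by $m'$ and each $T_i$ by $T'_i=\{a{\upharpoonright}m':s(a)=i\}$. This is a condition, and it extends $r$ because $a{\upharpoonright}m\in T_{s(a)}$.
\item \emph{Adding an empty index}: replace $N$ by $N+1$ and put $T_N=\emptyset$.
\item \emph{Adding a point} $a\in A_0\setminus\mathrm{dom}(s)$: replace $N$ by $N+1$, put $T_N=\{a{\upharpoonright}m\}$ and $s(a)=N$.
\end{itemize}

\emph{Claim 1: $(\gamma+H_j)\cap H_i=\emptyset$ unless $i=j$ and $\gamma=0$.} Suppose that $i\ne j$ or $\gamma\neq0$. Given $r$, add empty indices until $i,j<N$. The finite sets $\{a:s(a)=i\}$ and $\{\gamma+b:s(b)=j\}$ are disjoint: if $a=\gamma+b$, then $a,b\in A_0$ lie in one orbit, so $a=b$, hence $\gamma=0$ and $i=s(a)=s(b)=j$. Pruning at a level $m'$ that distinguishes all these points gives $r'\le r$ with $T'_i\cap\{\gamma+t:t\in T'_j\}=\emptyset$. By genericity some such $r'$ is in $G$. If $x\in H_i$, then $x{\upharpoonright}m'\in T'_i$, and if $x\in\gamma+H_j$, then $x{\upharpoonright}m'=\gamma+t$ with $t=(\gamma+x){\upharpoonright}m'\in T'_j$.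 Both cannot hold.

\emph{Claim 2: $H_i\cap F=\emptyset$ for $F\in\mathcal F$.} Given $r$, arrange $i<N$. The finite set $\{a:s(a)=i\}\subseteq A$ misses the closed set $F$, so for large $m'$ none of the strings $a{\upharpoonright}m'$ is in $T_F$. Pruning at $m'$ gives $T'_i\cap T_F=\emptyset$. Some such $r'$ is in $G$, and then $x{\upharpoonright}m'\notin T_F$ for every $x\in H_i$.

\emph{Claim 3: $A_0\subseteq\bigcup_iH_i$.} Let $a\in A_0$. Since points can be added, some $r\in G$ has $a\in\mathrm{dom}(s)$; let $i=s(a)$. Let $r'\in G$ with $i<N'$, and let $r''$ be a common extension of $r$ and $r'$. Then $s''(a)=i$, so $a{\upharpoonright}m''\in T''_i$, and $r''\le r'$ gives $a{\upharpoonright}m'\in T'_i$. Thus $a\in H_i$.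

The family $\mathcal G$ is countable, $\Gamma$-invariant, and consists of nonempty closed sets. For $(\gamma,i)\neq(\delta,j)$,
\[
(\gamma+H_i)\cap(\delta+H_j)=\gamma+\bigl(H_i\cap((\gamma+\delta)+H_j)\bigr)=\emptyset
\]
by Claim~1. So distinct members of $\mathcal G$ are disjoint, and $\delta+(\gamma+H_i)\ne\gamma+H_i$ for $\delta\ne0$ and $H_i\neq\emptyset$; thus $\mathcal G$ is a free family. For $F\in\mathcal F$ we have $(\gamma+H_i)\cap F=\gamma+(H_i\cap(\gamma+F))=\emptyset$ by Claim~2, as $\gamma+F\in\mathcal F$. Since $\mathcal F$ remains a free family by Lemma~\ref{lem:abs}, $\mathcal F\cup\mathcal G$ is a free family. Every point of $A$ is $\gamma+a$ with $a\in A_0$, so $\mathcal G$ covers $A$ by Claim~3, and $\mathcal F$ covers the other points of $2^\omega\cap W$.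
\end{proof}

\subsection{Adding pseudo-intersections}
For an SFIP family $\mathcal E$ let $\mathbb M(\mathcal E)$ be the set of pairs $(b,\mathcal H)$ where $b$ is a finite subset of $\omega$ and $\mathcal H$ is a finite subset of $\mathcal E$. Put $(b',\mathcal H')\le(b,\mathcal H)$ if $b'\supseteq b$, $\mathcal H'\supseteq\mathcal H$ and $b'\setminus b\subseteq\bigcap\mathcal H$, where $\bigcap\emptyset=\omega$. The order is transitive, since for $(b'',\mathcal H'')\le(b',\mathcal H')\le(b,\mathcal H)$ both $b''\setminus b'\subseteq\bigcap\mathcal H'\subseteq\bigcap\mathcal H$ and $b'\setminus b\subseteq\bigcap\mathcal H$. The largest element is $(\emptyset,\emptyset)$.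

\begin{lemma}\label{lem:M}
$\mathbb M(\mathcal E)$ is $\sigma$-centered, has size at most $|\mathcal E|+\omega$, and adds an infinite pseudo-intersection of $\mathcal E$.
\end{lemma}

\begin{proof}
Conditions $(b,\mathcal H_1),\dots,(b,\mathcal H_k)$ have the common extension $(b,\mathcal H_1\cup\dots\cup\mathcal H_k)$, and there are countably many finite sets $b$. This also gives the size bound. Let $G$ be generic and $b_G=\bigcup\{b:(b,\mathcal H)\in G\}$. Since $\bigcap\mathcal H$ is infinite, every $(b,\mathcal H)$ has an extension $(b\cup\{k\},\mathcal H)$ with $k$ arbitrarily large, so $b_G$ is infinite. Let $E\in\mathcal E$. As $(b,\mathcal H\cup\{E\})\le(b,\mathcal H)$, some $(b,\mathcal H)\in G$ has $E\in\mathcal H$. Any $k\in b_G$ lies in $b''$ for some $(b'',\mathcal H'')\le(b,\mathcal H)$, so $k\in b\cup E$. Hence $b_G\setminus E\subseteq b$.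
\end{proof}

The iteration has length $\kappa$, while an intermediate model may contain $\theta>\kappa$ small SFIP families. We cannot treat them one at a time, so each stage treats all of them at once by a product. The next lemma keeps the chain condition. Recall that the \emph{finite support product} of posets with largest elements consists of the tuples that equal the largest element at all but finitely many coordinates, ordered coordinatewise.

\begin{lemma}\label{lem:prod}
A finite support product of $\sigma$-centered posets is ccc.
\end{lemma}

\begin{proof}
Fix for each factor a cover by countably many centered sets. Given uncountably many conditions, the $\Delta$-system lemma gives an uncountable subfamily whose supports pairwise intersect in a fixed finite set $\rho$. There are countably many ways to choose one centered set for each coordinate in $\rho$, so two conditions of the subfamily lie in the same centered set at every coordinate in $\rho$. They are compatible at these coordinates, and at every other coordinate one of them is the largest element.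
\end{proof}

\subsection{The iteration}
Let $\kappa$ and $\theta$ be as in Theorem~\ref{thm:B}. Let $\mathrm{Fn}(\theta,2)$ be the poset of finite partial functions from $\theta$ to $2$, ordered by reverse inclusion; it is a finite support product of three-element posets. We define a finite support iteration $\langle\mathbb P_\alpha,\dot{\mathbb Q}_\alpha:\alpha<\kappa\rangle$ with limit $\mathbb P_\kappa$, writing $V_\alpha$ for the extension of the ground model $V$ by $\mathbb P_\alpha$, together with free families $\mathcal P_\alpha\in V_\alpha$ for $\alpha\le\kappa$. Let $\mathcal P_0=\emptyset$. Given $\mathcal P_\alpha$, choose in $V_\alpha$, by (F4), a set $A_0^\alpha$ of orbit representatives for $2^\omega\setminus\bigcup\mathcal P_\alpha$, and let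
\[
\mathbb Q_\alpha=\mathbb K(\mathcal P_\alpha,A_0^\alpha)\times\prod\nolimits^{\mathrm{fin}}\bigl\{\mathbb M(\mathcal E):\mathcal E\subseteq[\omega]^\omega\text{ has the SFIP and }|\mathcal E|<\kappa\bigr\},
\]
with an additional factor $\mathrm{Fn}(\theta,2)$ when $\alpha=0$; the product is taken with finite supports. By (F3) the generic filter on $\mathbb Q_\alpha$ projects to a filter on the first factor that is generic over $V_\alpha$. Let $\mathcal G_\alpha$ be the family it defines, and let $\mathcal P_{\alpha+1}=\mathcal P_\alpha\cup\mathcal G_\alpha$. By Lemmas~\ref{lem:step} and~\ref{lem:abs},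
\begin{equation}\label{eq:cover}
\mathcal P_{\alpha+1}\text{ is a free family in }V_{\alpha+1}\text{ that covers }2^\omega\cap V_\alpha .
\end{equation}
For limit $\alpha$ let $\mathcal P_\alpha=\bigcup_{\beta<\alpha}\mathcal P_\beta$. By Lemma~\ref{lem:abs} each $\mathcal P_\beta$ is a free family in $V_\alpha$, and an increasing union of free families is a free family, because the definition involves at most two members at a time.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Step 1: the chain condition.} In $V_\alpha$ the poset $\mathbb Q_\alpha$ is a finite support product of $\sigma$-centered posets, by Lemmas~\ref{lem:step} and~\ref{lem:M}, so it is ccc by Lemma~\ref{lem:prod}. By (F1) every $\mathbb P_\alpha$, $\alpha\le\kappa$, is ccc and preserves cardinals and cofinalities. In particular $\kappa<\theta$ remain cardinals and $\kappa$ remains regular.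

\emph{Step 2: sizes.} We show by induction on $\alpha\le\kappa$ that $\mathbb P_\alpha$ has a dense subset $D_\alpha$ with $|D_\alpha|\le\theta$. First note what this gives. For infinite $\nu<\kappa$ there are at most $(\theta^\omega)^\nu=\theta^\nu=\theta$ sequences of length $\nu$ of countable subsets of $D_\alpha$; this is where $\theta^{<\kappa}=\theta$ is used. By (F2),
\begin{equation}\label{eq:pow}
V_\alpha\models2^\nu\le\theta\quad\text{for all infinite }\nu<\kappa .
\end{equation}

The poset $\mathbb P_0$ is trivial. Suppose that $D_\alpha$ exists and $\alpha<\kappa$. In $V_\alpha$, \eqref{eq:pow} gives $\mathfrak c\le\theta$ and $\mathfrak c^\nu=2^\nu\le\theta$ for infinite $\nu<\kappa$, so there are at most $\kappa\cdot\theta=\theta$ families $\mathcal E\subseteq[\omega]^\omega$ of size less than $\kappa$. Each $\mathbb M(\mathcal E)$ has size less than $\kappa$, the first factor has size at most $\mathfrak c\le\theta$, and $|\mathrm{Fn}(\theta,2)|=\theta$. A finite support product of at most $\theta$ posets of size at most $\theta$ has size at most $\theta$, so $|\mathbb Q_\alpha|\le\theta$. By (F4) there are names $\dot q_\xi$, $\xi<\theta$, that are forced to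 enumerate $\dot{\mathbb Q}_\alpha$. Let $D_{\alpha+1}=\{(p,\dot q_\xi):p\in D_\alpha,\ \xi<\theta\}$. Given $(p,\dot q)\in\mathbb P_{\alpha+1}$, there are $p'\le p$ in $D_\alpha$ and $\xi<\theta$ with $p'\Vdash\dot q=\dot q_\xi$, and then $(p',\dot q_\xi)\le(p,\dot q)$. So $D_{\alpha+1}$ is dense. For limit $\alpha$ let $D_\alpha=\bigcup_{\beta<\alpha}D_\beta$, where conditions in $\mathbb P_\beta$ are extended trivially. A condition in $\mathbb P_\alpha$ has finite support, so it belongs to some $\mathbb P_\beta$ with $\beta<\alpha$ and has an extension in $D_\beta$. Also $|D_\alpha|\le\kappa\cdot\theta=\theta$.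

\emph{Step 3: $\mathfrak c=\theta$ in $V_\kappa$.} By \eqref{eq:pow} with $\alpha=\kappa$ and $\nu=\omega$, $\mathfrak c\le\theta$. The factor $\mathrm{Fn}(\theta,2)$ adds a function $\theta\to2$. Split $\theta$ in $V$ into $\theta$ countably infinite blocks, each enumerated in order type $\omega$; the restrictions of the generic function to the blocks are elements of $2^\omega$. For two different blocks, any condition can be extended by choosing $n$ such that the $n$th elements of both blocks are outside its domain and giving them different values. So these $\theta$ elements are distinct.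

\emph{Step 4: small sets appear early.} Let $\nu<\kappa$ be infinite and let $B\subseteq\nu$ be in $V_\kappa$. A nice name for $B$ involves at most $\nu$ conditions, each with finite support. Since $\kappa$ is regular, all these supports are contained in some $\alpha<\kappa$. Then $B$ is computed from the name and the generic filter on $\mathbb P_\alpha$, so $B\in V_\alpha$.

\emph{Step 5: $\mathfrak p\ge\kappa$ in $V_\kappa$.} Let $\mathcal E$ be a nonempty SFIP family of size less than $\kappa$, and list it, with repetitions if necessary, as $\{E_\zeta:\zeta<\nu\}$ with $\omega\le\nu<\kappa$. A bijection $\nu\times\omega\to\nu$ in $V$ codes $\{(\zeta,n):n\in E_\zeta\}$ as a subset of $\nu$. By Step~4, $\mathcal E\in V_\alpha$ for some $\alpha<\kappa$, and there $\mathcal E$ has the SFIP and size less than $\kappa$. So $\mathbb M(\mathcal E)$ is a factor of $\mathbb Q_\alpha$, and by (F3) and Lemma~\ref{lem:M} the family $\mathcal E$ has an infinite pseudo-intersection in $V_{\alpha+1}$, which remains one in $V_\kappa$.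

\emph{Step 6: the free partition.} Let $\mathcal P=\mathcal P_\kappa$, a free family in $V_\kappa$. If $x\in2^\omega\cap V_\kappa$, then $x\in V_\alpha$ for some $\alpha<\kappa$ by Step~4, so $x$ is covered by $\mathcal P_{\alpha+1}\subseteq\mathcal P$ by \eqref{eq:cover} and Lemma~\ref{lem:abs}. Thus $\mathcal P$ is a free partition. It is the union of the countable families $\mathcal G_\alpha$, $\alpha<\kappa$, so $|\mathcal P|\le\kappa$. By Step~5 and Lemma~\ref{lem:nwd},
\[
\kappa\le\mathfrak p\le\kappa_B\le|\mathcal P|\le\kappa .
\]
Hence $\mathfrak p=\kappa_B=|\mathcal P|=\kappa<\theta=\mathfrak c$ in $V_\kappa$. For $\omega_1\le\mu<\kappa_B=\mathfrak p$, Theorem~\ref{thm:A} applied to $\mathcal P$ gives the required compactum. The hypothesis $\kappa\ge\omega_2$ guarantees that such $\mu$ exist.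
\end{proof}

\section{The possible characters}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mathcal U$ be a countable $\pi$-base of $X$. To an autohomeomorphism $h$ of $X$ assign the set $R_h=\{(U,V)\in\mathcal U^2:V\subseteq h(U)\}$. This assignment is injective. Indeed, let $h(x)\ne g(x)$. Pulling back disjoint open neighborhoods of $h(x)$ and $g(x)$, we find an open $O\ni x$ with $h(O)\cap g(O)=\emptyset$. Choose $U\in\mathcal U$ with $U\subseteq O$, and then $V\in\mathcal U$ with $V\subseteq h(U)$, which is possible because $h(U)$ is open and nonempty. Then $V\ne\emptyset$ and $V\cap g(U)=\emptyset$, so $(U,V)\in R_h\setminus R_g$.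

Since $\mathcal U^2$ is countable, $X$ has at most $\mathfrak c$ autohomeomorphisms. By homogeneity every point is the image of a fixed point under one of them, so $|X|\le\mathfrak c$. All points have the infinite character $\mu$; in particular none is isolated and $X$ is infinite. The \v{C}ech--Posp\'{\i}\v{s}il theorem gives $2^\mu\le|X|\le\mathfrak c$, and $2^\mu\ge\mathfrak c$ because $\mu\ge\omega$. If $X$ is not first-countable, then $\mu\ge\omega_1$, so $\mathfrak c\le2^{\omega_1}\le2^\mu=\mathfrak c$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
If $\omega_1\le\mu<\kappa_B$, the space exists by Theorem~\ref{thm:B}. Conversely, let such a space of character $\mu$ exist in the extension. It is nowhere first-countable, so $\mu\ge\omega_1$. By (F1), $\mathrm{cf}(\mathfrak c)=\mathrm{cf}(\theta)=\kappa$ in the extension, whereas $\mathrm{cf}(2^\kappa)>\kappa$ by K\"onig's theorem. So $2^\kappa\neq\mathfrak c$, that is, $2^\kappa>\mathfrak c$. Theorem~\ref{thm:C} gives $2^\mu=\mathfrak c$, and therefore $\mu<\kappa=\kappa_B$. In the example, $\theta=\aleph_{\omega_2}$ has cofinality $\omega_2=\kappa$, and $\theta^{<\kappa}=\theta^{\omega_1}=\theta$ by \eqref{eq:gch}.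
\end{proof}

Theorem~\ref{thm:B} covers every regular value $\kappa_B\ge\aleph_2$, subject to the stated arithmetic for $\mathfrak c$. Whether a space as in the Problem can exist when $\kappa_B=\aleph_1<\mathfrak c$ is not settled here: in that case $\mathfrak p=\omega_1$ by Lemma~\ref{lem:cov}(b), and the Matching Lemma is available only for $\mu=\omega$.

\begin{thebibliography}{9}

\bibitem{Bell}
M.~Bell, \emph{On the combinatorial principle $P(\mathfrak c)$}, Fund. Math. 114 (1981).

\bibitem{problem}
\texttt{http://2nifoia.257.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 144244/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 56-2015-2\_10.pdf}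

\end{thebibliography}
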